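# A countable union of discrete subspaces that is not dually discrete

## 1. Reals that inherit the obligations of nearby points

We begin with an object and say afterwards what it is for. Take a set $X\subset\mathbb R$ with $\mathbb Q\subset X$ and $|X|=\mathfrak c$, and give it a topology finer than the Euclidean one. Let every point $x\in X$ carry the following data:

* a level $\lambda(x)\in\omega$;
* an open neighborhood $U_x$ of $x$, in which every point other than $x$ has level smaller than $\lambda(x)$;
* an open interval $I_x$, a finite family $\mathcal S_x$ of countable subsets of $X$, each Euclidean-dense in $I_x$ and each contained in a single level below $\lambda(x)$, and a meager set $F_x\subset\mathbb R$.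

Think of $\mathcal S_x$ and $F_x$ as obligations: $x$ must be a limit of each $A\in\mathcal S_x$ in the fine topology of $X$, and $x$ must stay out of $F_x$. The rule that matters is that obligations are inherited:
$$\text{if } z\in U_x,\ \text{ then }\ x\notin F_z\ \text{ and }\ x\in \mathrm{cl}_X(A)\ \text{ for every } A\in\mathcal S_z. \tag{1}$$
So $x$ satisfies its own obligations ($z=x$) and also those of every point of $U_x$.

Here is the purpose. Let $D\subset X$ be such that the sets $U_x$, $x\in D$, cover $X$. Fix a point $y\in X$. Some $x\in D$ has $y\in U_x$, and by (1) this $x$ meets the obligations of $y$. Thus the obligations of $y$ bind every candidate for covering $y$.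

* If some $A\in\mathcal S_y$ is a subset of $D$, then $x\notin A$, because the level of points of $A$ is less than $\lambda(y)\le\lambda(x)$. Then $x\in D$ is a limit of $A\subset D\setminus\{x\}$, and $D$ is not a discrete subspace.
* If all points of $D$ that are close enough to $y$ lie in $F_y$, and $x$ is close enough to $y$, then $x\in F_y$, against (1).

To defeat a given discrete $D$ it therefore suffices that one point $y$ has obligations tuned to $D$. The set $X$ has $2^{\mathfrak c}$ subsets, and only $\mathfrak c$ points can serve as $y$. But the obligations are written with countable sets and with sequences of closed nowhere dense sets, and there are only $\mathfrak c$ of these. The coarse Euclidean topology is there because a set of reals is either nowhere dense or has a countable subset that is dense in some interval.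

## 2. Discrete kernels in countable unions of discrete subspaces

All spaces are assumed to be Tychonoff.

**Definition (neighborhood assignment, kernel).** A neighborhood assignment in $X$ is a family $\mathcal O=\{O_x:x\in X\}$ of open sets with $x\in O_x$ for all $x$. For $Y\subset X$ put $\mathcal O(Y)=\bigcup\{O_x:x\in Y\}$. If $\mathcal O(Y)=X$, then $Y$ is a kernel of $\mathcal O$.

For example, in $\mathbb R$ with $O_x=(x-1,x+1)$ the set $\mathbb Z$ is not quite enough if we shrink to radius $\frac12$, but for radius $1$ it is a kernel: each real is at distance less than $1$ from an integer.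

**Definition (dually discrete).** $X$ is dually discrete if every neighborhood assignment in $X$ has a kernel that is a discrete subspace of $X$.

A discrete subspace need not be closed, and the difference matters. In $\omega_1$ with $O_\alpha=[0,\alpha]$ the successor ordinals form a discrete kernel. No kernel is closed discrete. Indeed, an infinite subset of $\omega_1$ contains a strictly increasing sequence, whose supremum is a limit point of it in $\omega_1$. So closed discrete subsets of $\omega_1$ are finite, and finitely many sets $[0,\alpha]$ do not cover $\omega_1$.

**Definition ($\sigma$-discrete, scattered, height).** $X$ is $\sigma$-discrete if it is a union of countably many discrete subspaces. The Cantor–Bendixson derivatives are $X^{(0)}=X$, $X^{(\alpha+1)}=X^{(\alpha)}$ minus its isolated points, and $X^{(\gamma)}=\bigcap_{\alpha<\gamma}X^{(\alpha)}$ for limit $\gamma$. $X$ is scattered if some $X^{(\alpha)}$ is empty; the least such $\alpha$ is its height. The sets $X^{(\alpha)}\setminus X^{(\alpha+1)}$ are the Cantor–Bendixson levels, and each is a discrete subspace.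

The convergent sequence $\omega+1$ has levels $\omega$ and $\{\omega\}$, so its height is $2$.

A space is *perfect* if its open sets are $F_\sigma$, and *locally countable* if every point has a countable neighborhood.

The problem, from "A quest for nice kernels of neighbourhood assignments", is this: if $X=\bigcup_{n\in\omega}X_n$ and every $X_n$ is a discrete subspace of $X$, must $X$ be dually discrete? The answer is no, in ZFC.

**Theorem 1 (ZFC).** There are a Tychonoff space $X=\bigcup_{n\in\omega}X_n$, with every $X_n$ a discrete subspace, and a neighborhood assignment $\mathcal U$ in $X$ such that no kernel of $\mathcal U$ is discrete. In fact, no kernel of $\mathcal U$ is a union of finitely many discrete subspaces. Moreover, $X$ can be chosen locally compact, zero-dimensional, locally countable, first countable, separable, of cardinality $\mathfrak c$, with a topology finer than that of a subspace of $\mathbb R$, and scattered of Cantor–Bendixson height exactly $\omega$.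

**Theorem 2.** (a) If $X$ is a union of finitely many discrete subspaces (e.g. scattered of finite height), then every neighborhood assignment in $X$ has a closed discrete kernel. (b) The same holds if $X=\bigcup_{n\in\omega}Y_n$, where each $Y_n$ is closed in $X$ and is a finite union of discrete subspaces. In particular it holds if $X=\bigcup_nX_n$ with every $X_n$ discrete and $F_\sigma$ in $X$, and hence for every perfect $\sigma$-discrete space.

Theorem 2(a) shows that neither "countable union" nor "height $\omega$" in Theorem 1 can be lowered to a finite value. Note also that a $\sigma$-discrete space $X$ trivially has a $\sigma$-discrete kernel, namely $X$; by Theorem 1 one cannot always cut this down to a finite union of discrete sets.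

We use these textbook facts.

**Fact A.** If $J$ is a nonempty open interval and $M\subset\mathbb R$ is meager, then $|J\setminus M|=\mathfrak c$. To see it, cover $M$ by closed nowhere dense sets $N_n$. For finite $0$–$1$ strings $s$ choose nondegenerate compact intervals $C_s\subset J$ such that $C_{s0},C_{s1}$ are disjoint subintervals of $C_s$, and $C_s\cap N_n=\emptyset$ when $s$ has length $n+1$. This is possible because $N_n$ is closed and nowhere dense. Each infinite branch gives a point of $J\setminus M$, and distinct branches give distinct points.

**Fact B.** $\mathrm{cf}(\mathfrak c)>\omega$ (König): a countable set of ordinals below $\mathfrak c$ is bounded below $\mathfrak c$.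

**Fact C.** There are $\mathfrak c$ open intervals, $\mathfrak c$ countable subsets of $\mathbb R$, $\mathfrak c$ closed subsets of $\mathbb R$, and $\mathfrak c^{\omega}=\mathfrak c$ sequences of closed sets. Every set $E\subset\mathbb R$ has a countable subset that is Euclidean-dense in $E$.

**Fact D.** In a Hausdorff space compact open sets are clopen. So a Hausdorff space with a base of compact open sets is zero-dimensional, locally compact and Tychonoff.

**Fact E.** In a $T_1$ space, $D$ is closed discrete if and only if every point of the space has a neighborhood meeting $D$ in at most one point. A finite union of closed discrete sets is closed discrete.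

## 3. Closed discrete kernels for finite unions

Start by hand. If $X$ is discrete, $X$ itself is a closed discrete kernel. If $X=\omega+1$, the set $O_\omega$ omits only finitely many points, and these together with $\omega$ form a finite kernel. The order is important: we served the limit point first, and then only the isolated points it had left uncovered. The proof of (a) does this for arbitrary finite unions.

**Proof of Theorem 2(a).** Let $X=Z_1\cup\dots\cup Z_r$ with each $Z_i$ discrete, and let $\mathcal O$ be a neighborhood assignment. We induct on $r$, for all spaces at once. If $r\le 1$, take $X$ as the kernel. Let $r\ge2$.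

**Step 1.** *We isolate the limit points of $Z_1$, to serve them first.* The set $Z_1$ is open in $\mathrm{cl}\,Z_1$. For if $z\in Z_1$ and $V$ is open with $V\cap Z_1=\{z\}$, then $V\cap\mathrm{cl}\,Z_1\subset\mathrm{cl}(V\cap Z_1)=\{z\}$. So $F=\mathrm{cl}\,Z_1\setminus Z_1$ is closed in $X$, and $F\subset Z_2\cup\dots\cup Z_r$. By the inductive hypothesis for the space $F$ and the assignment $\{O_x\cap F:x\in F\}$, there is $D_1\subset F$, closed discrete in $F$ and hence in $X$, with $F\subset\mathcal O(D_1)$.

**Step 2.** *We serve what is left of $Z_1$.* Put $D_2=Z_1\setminus\mathcal O(D_1)$. Since $F\subset\mathcal O(D_1)$, we have $D_2=\mathrm{cl}\,Z_1\setminus\mathcal O(D_1)$, which is closed in $X$. It is discrete as a subset of $Z_1$.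

**Step 3.** *We serve the rest.* The closed set $W=X\setminus\mathcal O(D_1\cup D_2)$ misses $Z_1$, because every point of $Z_1$ lies in $\mathcal O(D_1)$ or in $D_2\subset\mathcal O(D_2)$. So $W\subset Z_2\cup\dots\cup Z_r$. The inductive hypothesis gives $D_3\subset W$, closed discrete in $W$ and hence in $X$, with $W\subset\mathcal O(D_3)$. Now $D_1\cup D_2\cup D_3$ is a kernel, and it is closed discrete by Fact E.

A scattered space of finite height is the union of its finitely many Cantor–Bendixson levels, which are discrete, so (a) covers it. $\blacksquare$

**Proof of Theorem 2(b).** Let $\mathcal O$ be a neighborhood assignment in $X=\bigcup_nY_n$.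

**Step 1.** *We cover the $Y_n$ one after another, using only uncovered points.* Given $D_j$ for $j<n$, the set $W_n=Y_n\setminus\bigcup_{j<n}\mathcal O(D_j)$ is closed in $X$ and is a finite union of discrete subspaces. Apply (a) to $W_n$ with the traces $O_x\cap W_n$. This gives $D_n\subset W_n$, closed discrete in $X$, with $W_n\subset\mathcal O(D_n)$. Let $D=\bigcup_nD_n$. Then $\mathcal O(D)\supset\bigcup_nY_n=X$.

**Step 2.** *We check that $D$ is closed discrete.* Let $x\in X$ and choose $n$ with $x\in\mathcal O(D_n)$. This open set misses $D_m$ for all $m>n$, since $D_m\subset W_m$. The set $D_0\cup\dots\cup D_n$ is closed discrete, so $x$ has a neighborhood inside $\mathcal O(D_n)$ that meets $D$ in at most one point. By Fact E, $D$ is closed discrete.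

**Step 3.** *We derive the special cases.* If each $X_n$ is discrete and $F_\sigma$, then $X_n$ is a countable union of closed sets, each discrete as a subset of $X_n$. So $X$ is a countable union of closed discrete sets and (b) applies. If $X$ is perfect and $X=\bigcup_n X_n$ with $X_n$ discrete, then $X_n$ is open in its closure, so it is the intersection of a closed set with an open set. The open set is $F_\sigma$, hence so is $X_n$. $\blacksquare$

Let us see where these arguments stop for a general countable union $X=\bigcup_nX_n$. In (a), the passage from $X$ to $\mathrm{cl}\,Z_1\setminus Z_1$ lowers the number of pieces by one. If $X_0$ is dense, then $\mathrm{cl}\,X_0\setminus X_0$ is contained in $X_1\cup X_2\cup\cdots$, again a countable union, and the induction does not descend. In (b), one may try $D_n=X_n\setminus\bigcup_{j<n}\mathcal O(D_j)$ without closedness. The set $\bigcup_nD_n$ is still a kernel, and no point of $D_n$ is a limit of $\bigcup_{m>n}D_m$. But a point of $D_n$ may be a limit of an earlier $D_m$: on $\omega+1$ with $X_0=\omega$, $X_1=\{\omega\}$ and $O_k=\{k\}$ for $k\in\omega$, this recipe produces all of $\omega+1$. One would like to begin with the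 highest level, and there need not be one.

## 4. How a kernel steps over a limit point

We now try to build a counterexample. The natural plan is a recursion of length $\mathfrak c$. List the countable sets of reals; when the set $A$ comes up, and $A$ consists of points already present, add a new point $y$ with $U_y=\{y\}\cup\bigcup_nK_n$, where the $K_n$ are compact open neighborhoods of points $a_n\in A$ converging to $y$. If $A\subset D$ and $D$ is discrete, then $y\notin D$. Does this hurt $D$?

It does not. The set $D$ does not have to contain $y$; it only has to contain some $x$ with $y\in U_x$. Here is the smallest picture. In the ordinal $\omega^2+1$ put $U_{\omega^2}=[0,\omega^2]$, $U_{\omega\cdot(n+1)}=(\omega\cdot n,\omega\cdot(n+1)]$, and $U_\beta=\{\beta\}$ for all other $\beta$, that is, for $0$ and the successors. Let $A=\omega$, $y=\omega$ and $D=\omega\cup\{\omega^2\}$. Then $A\subset D$ and $y\in\mathrm{cl}(A)$. But $D$ is discrete, since $(\omega,\omega^2]$ is a neighborhood of $\omega^2$ missing $\omega$, and $D$ is a kernel because $U_{\omega^2}$ is everything. The point $\omega^2$ covers $y$ and ignores the limit that $y$ was built to be.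

Could we forbid this by never letting $y$ enter another $U_x$? Suppose every $U_x$ with $x\notin\mathbb Q$ consists of $x$ and of rationals, and rationals are isolated. Then $X\setminus\mathbb Q$ is closed and discrete, so is $\mathbb Q\setminus\mathcal U(X\setminus\mathbb Q)=X\setminus\mathcal U(X\setminus\mathbb Q)$, and their union is a closed discrete kernel. So points of all levels must enter neighborhoods of later points; by Theorem 2(a) no bound on the number of levels is possible.

The way out is rule (1): a point $x$ with $y\in U_x$ must itself be a limit of $A$. Three difficulties appear, and each dictates one ingredient of the construction.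

First, $x$ can be a limit of $A\in\mathcal S_z$ in a topology finer than the Euclidean one only if $x$ is a Euclidean limit of $A$. Since $A$ is dense in $I_z$, it is enough that $x\in I_z$. So points $z\in U_x$ have to be close to $x$ compared with the distance from $z$ to the ends of $I_z$. We let the level record the scale: $I_z$ contains the interval of radius $1/\lambda(z)$ about $z$, while points of $U_x\setminus\{x\}$ are within $1/(\lambda(x)+1)$ of $x$ and have smaller level.

Second, serving a demand creates demands. To make $x$ a limit of $A$ we put neighborhoods $K_n$ of points $a_n\in A$ into $U_x$. The points $w\in K_n$ bring their own families $\mathcal S_w$, to be inherited in turn. The sets $K_n$ are countable, so all demands that ever arise can be served infinitely often in one recursion of length $\omega$.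

Third, $x$ must avoid $F_w$ for every $w\in U_x$, and $x$ is chosen before $U_x$. So the meager sets must be transitive: $F_z$ will contain $F_w$ for all $w\in U_a$, $a\in A\in\mathcal S_z$. Then avoiding $F_z$ once means avoiding everything that serving $z$ can bring in. This union remains meager because the $U_a$ are countable.

## 5. Tasks and the five recursion hypotheses

From here on, "dense", "nowhere dense", "meager" and $\mathrm{cl}_E$ refer to the Euclidean topology of $\mathbb R$. "$A$ is dense in $I$" means $I\subset\mathrm{cl}_E(A\cap I)$; this property passes to open subintervals of $I$. For a bounded open interval $I$, $|I|$ is its length.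

**Definition (task).** A task is a triple $t=(I,\mathcal S,(F_n)_{n\in\omega})$, where $I\neq\emptyset$ is a bounded open interval, $\mathcal S$ is a finite (possibly empty) family of countable subsets of $\mathbb R$, each dense in $I$, and the $F_n$ are closed nowhere dense subsets of $\mathbb R$. Let $\mathcal T$ be the set of tasks.

For instance, $((0,1),\emptyset,(\emptyset)_n)$ is a task that asks for nothing, and $((0,1),\{\mathbb Q\},(F_n))$ with $F_n=\{1/(n+1)\}$ is a task.

By Fact C, $|\mathcal T|=\mathfrak c$. A bijection from $\mathfrak c\setminus\omega$ onto $\mathcal T\times\mathfrak c$, followed by projection, gives an enumeration $\{t_\alpha:\omega\le\alpha<\mathfrak c\}$ of $\mathcal T$ in which each $t$ has $\mathfrak c$ indices. These are cofinal in $\mathfrak c$, because initial segments of $\mathfrak c$ have size less than $\mathfrak c$.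

For $\alpha<\mathfrak c$ we choose distinct reals $x_\alpha$. With $x=x_\alpha$ we associate a level $\lambda(x)\in\omega$, an open interval $I_x$, a finite family $\mathcal S_x$ of countable sets, a meager set $F_x\subset\mathbb R$, and a set $U_x$. With $X_{<\alpha}=\{x_\beta:\beta<\alpha\}$ we also construct topologies $\tau_\alpha$ on $X_{<\alpha}$. We maintain the following.

* **(H1)** $\tau_\alpha$ is finer than the Euclidean topology on $X_{<\alpha}$ and has a base of compact open sets. For $\beta<\alpha$, $X_{<\beta}$ is $\tau_\alpha$-open and $\tau_\alpha|X_{<\beta}=\tau_\beta$.
* **(H2)** For $x=x_\beta$: $U_x\subset X_{<\beta+1}$ is a countable $\tau_{\beta+1}$-compact open neighborhood of $x$. For all $z\in U_x\setminus\{x\}$: $\lambda(z)<\lambda(x)$ and $|x-z|<\frac1{\lambda(x)+1}$.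
* **(H3)** For $x=x_\beta$: if $\mathcal S_x\ne\emptyset$, then $\lambda(x)\ge1$ and $(x-\frac1{\lambda(x)},x+\frac1{\lambda(x)})\subset I_x$. Each $A\in\mathcal S_x$ is a countable subset of $X_{<\beta}$, is dense in $I_x$, and $\lambda$ is constant on $A$ with value $<\lambda(x)$.
* **(H4)** If $A\in\mathcal S_x$, $a\in A$ and $w\in U_a$, then $F_w\subset F_x$.
* **(H5)** If $x=x_\beta$ and $z\in U_x$ ($z=x$ allowed), then $x\notin F_z$, and $x$ is in the $\tau_{\beta+1}$-closure of every $A\in\mathcal S_z$.

Hypothesis (H5) is rule (1). (H2) makes the levels discrete and sets the scale, (H3) matches that scale to the intervals, and (H4) is the transitivity of the meager sets.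

**Start of the recursion.** Let $\{x_n:n<\omega\}$ enumerate $\mathbb Q$ one-to-one. For $x\in\mathbb Q$ put $\lambda(x)=0$, $U_x=\{x\}$, $\mathcal S_x=\emptyset$, $F_x=\emptyset$, $I_x=\mathbb R$, and let $\tau_n$, $n\le\omega$, be discrete. All hypotheses hold, (H3)–(H5) because there are no obligations.

**Limit steps.** For limit $\alpha>\omega$ let $\tau_\alpha$ have base $\bigcup_{\beta<\alpha}\tau_\beta$. We check (H1). Let $V\in\tau_\gamma$ and $\beta,\gamma<\alpha$. If $\gamma\ge\beta$, then $V\cap X_{<\beta}\in\tau_\beta$ by (H1) at $\gamma$. If $\gamma<\beta$, then $V\in\tau_\beta$, because $X_{<\gamma}$ is $\tau_\beta$-open with subspace topology $\tau_\gamma$. So the union is a base of a topology (two members lie in a common $\tau_\beta$), and $X_{<\beta}$ is open in it with subspace topology $\tau_\beta$. Compact open sets of $\tau_\beta$ remain compact and open, and they form a base. A Euclidean open set $G$ traces on $X_{<\alpha}$ the union of the sets $G\cap X_{<\beta}\in\tau_\beta$, so $\tau_\alpha$ is finer than the Euclidean topology. The other hypotheses concern points already treated.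

## 6. Adding one real

Let $\omega\le\alpha<\mathfrak c$, and suppose everything is constructed on $X_{<\alpha}$. Call $t_\alpha=(I,\mathcal S,(F_n))$ *admissible* if every $A\in\mathcal S$ is contained in $X_{<\alpha}$ and $\lambda$ is constant on it. If $t_\alpha$ is not admissible, replace it by $((0,1),\emptyset,(\emptyset)_n)$, which is admissible.

**Step 1.** *We choose the point $x$ and its obligations, before its neighborhood, so that (H3) and (H4) hold.* Let $\mathcal S'=\mathcal S\cup\{\mathbb Q\}$. On each $A\in\mathcal S'$ the level has a constant value $m_A$ (with $m_{\mathbb Q}=0$), and each $A\in\mathcal S'$ is dense in $I$. Choose $l\in\omega$ with $l>m_A$ for all $A\in\mathcal S'$ and $l>3/|I|$; in particular $l\ge1$. Let $J$ be the open middle third of $I$ and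
$$F=\bigcup_nF_n\ \cup\ \bigcup\{F_w:\ w\in U_a,\ a\in A,\ A\in\mathcal S'\}. \tag{2}$$
The family $\mathcal S'$ is finite, its members are countable, and the sets $U_a$ are countable. So $F$ is a countable union of meager sets, hence meager. By Fact A, $|J\setminus F|=\mathfrak c>|X_{<\alpha}|$. Pick
$$x=x_\alpha\in J\setminus(F\cup X_{<\alpha}),$$
and put $\lambda(x)=l$, $I_x=I$, $\mathcal S_x=\mathcal S'$, $F_x=F$. The distance from $x\in J$ to each end of $I$ exceeds $|I|/3>1/l$, so $(x-\frac1l,x+\frac1l)\subset I_x$, and (H3) holds at $x$. (H4) holds at $x$ by (2).

**Step 2.** *We set up the recursion that produces $U_x$.* By recursion on $n\in\omega$ we shall choose $a_n\in X_{<\alpha}$ and $\tau_\alpha$-compact open sets $K_n$ such that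

1. $a_n\in K_n\subset U_{a_n}\cap\bigl(x-\frac1{n+l+1},x+\frac1{n+l+1}\bigr)$;
2. $\lambda(a_n)<l$, and $x\notin F_w$ for all $w\in K_n$;
3. (a condition on the finished sequence) for each $z\in\{x\}\cup\bigcup_nK_n$ and each $A\in\mathcal S_z$, we have $a_n\in A$ for infinitely many $n$.

The demands known before step $n$ are the pairs in
$$P_n=\{(z,A):\ z\in\{x\}\cup K_0\cup\dots\cup K_{n-1},\ A\in\mathcal S_z\}.$$
This set is countable, since $K_i\subset U_{a_i}$ is countable. It contains $(x,\mathbb Q)$, and $P_i\subset P_n$ for $i\le n$. As soon as $P_i$ is determined, fix an enumeration $P_i=\{p_{i,j}:j\in\omega\}$, with repetitions allowed. Fix also a map $n\mapsto(i_n,j_n)\in\omega\times\omega$ with $i_n\le n$ that takes each value infinitely often. (Take any map taking each value infinitely often and change its value to $(0,0)$ at those $n$ where the first coordinate exceeds $n$; each pair loses only finitely many $n$.) At step $n$ we serve $(z,A)=p_{i_n,j_n}$, which belongs to $P_{i_n}\subset P_n$.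

**Step 3.** *We show that the demand $(z,A)$ can be served without leaving levels below $l$ and without meeting a forbidden meager set.* The claim is:
$$x\in I_z,\quad A\text{ is dense in }I_z,\quad\text{and for all }a\in A:\ \lambda(a)<l\ \text{ and }\ x\notin F_w\text{ for all }w\in U_a. \tag{3}$$

If $z=x$, then $x\in J\subset I=I_x$, $A\in\mathcal S'$ is dense in $I$, $\lambda(a)=m_A<l$, and $F_w\subset F\not\ni x$ by (2).

Otherwise $z\in K_i$ with $i<n$. Since $z\in K_i\subset U_{a_i}$, (H2) at $a_i$ gives $\lambda(z)\le\lambda(a_i)$, and $\lambda(a_i)<l$ by 2. So $\lambda(z)<l$. As $A\in\mathcal S_z$, the family $\mathcal S_z$ is nonempty, so $\lambda(z)\ge1$ by (H3) at $z$. By 1,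
$$|x-z|<\frac1{i+l+1}\le\frac1{l+1}<\frac1{\lambda(z)},$$
hence $x\in I_z$ by (H3) at $z$. The same hypothesis says that $A$ is dense in $I_z$ and $\lambda(a)<\lambda(z)<l$ for $a\in A$. Finally, let $a\in A$ and $w\in U_a$. Then $F_w\subset F_z$ by (H4) at $z$, and $x\notin F_z$ by 2 for $K_i\ni z$. So $x\notin F_w$, and (3) is proved.

**Step 4.** *We serve the demand.* By (3), $x\in I_z\subset\mathrm{cl}_E(A)$, so there is $a_n\in A$ with $|a_n-x|<\frac1{n+l+1}$. Also $a_n\in X_{<\alpha}$ by (H3). The set $U_{a_n}\cap(x-\frac1{n+l+1},x+\frac1{n+l+1})$ is a $\tau_\alpha$-open neighborhood of $a_n$, so by (H1) it contains a compact open $K_n\ni a_n$. This is 1, and 2 follows from (3) since $K_n\subset U_{a_n}$. For 3, let $z\in\{x\}\cup\bigcup_nK_n$ and $A\in\mathcal S_z$. Then $(z,A)\in P_i$ for some $i$, say $(z,A)=p_{i,j}$. For the infinitely many $n$ with $(i_n,j_n)=(i,j)$ we chose $a_n\in A$.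

**Step 5.** *We define the topology around $x$ and check (H1).* Put
$$B_k(x)=\{x\}\cup\bigcup_{n\ge k}K_n,\qquad U_x=B_0(x),$$
and let $\tau_{\alpha+1}$ be the topology on $X_{<\alpha+1}$ with base $\tau_\alpha\cup\{B_k(x):k\in\omega\}$. This is a base: $B_k(x)\cap B_j(x)=B_{\max(k,j)}(x)$, and $B_k(x)\cap V\in\tau_\alpha$ for $V\in\tau_\alpha$, because $B_k(x)\setminus\{x\}\in\tau_\alpha$ and $x\notin V$. For the same reason $X_{<\alpha}$ is open and has subspace topology $\tau_\alpha$; for smaller $\beta$ combine this with (H1) at $\alpha$. By 1, $B_k(x)\subset(x-\frac1{k+l+1},x+\frac1{k+l+1})$, so $\tau_{\alpha+1}$ is finer than the Euclidean topology. Each $B_k(x)$ is compact: given an open cover, some member contains $x$ and hence contains some $B_j(x)$, where we may take $j\ge k$; what remains of $B_k(x)$ lies in the compact set $K_k\cup\dots\cup K_{j-1}\subset B_k(x)$ and is covered by finitely many further members. So the sets $B_k(x)$ and the compact open sets of $\tau_\alpha$ form a base of compact open sets.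

**Step 6.** *We check (H2) and (H5) at $x$.* $U_x$ is countable, compact and open. For $z\in U_x\setminus\{x\}$, say $z\in K_n$, we have $\lambda(z)\le\lambda(a_n)<l=\lambda(x)$ and $|x-z|<\frac1{n+l+1}\le\frac1{l+1}$. This is (H2). For (H5): $x\notin F=F_x$ by the choice of $x$, and $x\notin F_z$ for $z\in K_n$ by 2. If $z\in U_x$ and $A\in\mathcal S_z$, then by 3 each $B_k(x)$ contains some $a_n\in A$ with $n\ge k$. Since the $B_k(x)$ form a neighborhood base at $x$, $x$ is in the $\tau_{\alpha+1}$-closure of $A$.

The recursion is complete.

## 7. The space and its discrete levels

Let $X=X_{<\mathfrak c}$, with the topology $\tau=\tau_{\mathfrak c}$ that has base $\bigcup_{\alpha<\mathfrak c}\tau_\alpha$. The argument for limit steps applies to $\mathfrak c$. So each $X_{<\alpha}$ is open in $X$ with subspace topology $\tau_\alpha$, and $\tau$ is finer than the Euclidean topology on $X$ and has a base of compact open sets. Being finer than a Hausdorff topology, $\tau$ is Hausdorff, and by Fact D the space $X$ is zero-dimensional, locally compact and Tychonoff.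

The closure statements in (H5) hold in $X$: if $x=x_\beta$ is in the $\tau_{\beta+1}$-closure of $A$, then every $\tau$-neighborhood of $x$ contains a $\tau_{\beta+1}$-open neighborhood of $x$, because $X_{<\beta+1}$ is open with subspace topology $\tau_{\beta+1}$. So (H5) gives rule (1).

Let $X_k=\{x\in X:\lambda(x)=k\}$. If $x\in X_k$, then $U_x$ is open and $U_x\cap X_k=\{x\}$ by (H2). So every $X_k$ is discrete, and $X=\bigcup_kX_k$. Since every point added at a stage $\alpha\ge\omega$ has level at least $1$, we have $X_0=\mathbb Q$.

## 8. No finite union of discrete sets is a kernel

Let $\mathcal U=\{U_x:x\in X\}$. Suppose that $D=P^1\cup\dots\cup P^r$, $r\ge1$, is a kernel of $\mathcal U$, with each $P^i$ discrete. We derive a contradiction. It helps to keep $r=1$ in mind: then either some $D\cap X_m$ is dense in an interval, and we use a countable dense part of it as $A$, or each $D\cap X_n\cap(0,1)$ is nowhere dense, and we use the closures of these sets as the $F_n$.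

**Step 1.** *We find one interval on which each $P^i$ is of one of these two kinds.* Let $I_0=(0,1)$ and $S=\emptyset$ at the beginning. For $i=1,\dots,r$ in turn: if there is $m$ such that $P^i\cap X_m\cap I_{i-1}$ is not nowhere dense, fix such an $m=m_i$. The closure of $P^i\cap X_{m_i}\cap I_{i-1}$ contains a nonempty open interval $G$. It contains points of this set, so $G\cap I_{i-1}$ is a nonempty open interval; call it $I_i$. Since $I_i$ is open and contained in the closure, $P^i\cap X_{m_i}$ is dense in $I_i$. Put $i$ into $S$. If there is no such $m$, let $I_i=I_{i-1}$ and leave $i$ out of $S$. Put $I=I_r$. Both properties pass to smaller intervals, so: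

* for $i\in S$, $P^i\cap X_{m_i}$ is dense in $I$; by Fact C fix a countable $A^i\subset P^i\cap X_{m_i}\cap I$ that is dense in $I$;
* for $i\notin S$ and all $n$, $P^i\cap X_n\cap I$ is nowhere dense.

**Step 2.** *We turn this information into a task and find the point that carries it.* Let $\mathcal S=\{A^i:i\in S\}$, and let $(F_n)$ be a sequence enumerating the countable family $\{\mathrm{cl}_E(P^i\cap X_n\cap I):i\notin S,\ n\in\omega\}\cup\{\emptyset\}$ of closed nowhere dense sets. Then $t=(I,\mathcal S,(F_n))\in\mathcal T$. The set $\bigcup\mathcal S$ is countable, so by Fact B it lies in some $X_{<\beta}$ with $\beta<\mathfrak c$. Since $t$ occurs cofinally often, there is $\alpha\ge\max(\beta,\omega)$ with $t_\alpha=t$. It is admissible, because $\bigcup\mathcal S\subset X_{<\alpha}$ and $\lambda$ has the constant value $m_i$ on $A^i$. Let $y=x_\alpha$ and $l=\lambda(y)$. By Step 1 of Section 6: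
$$l>m_i\text{ and }A^i\in\mathcal S_y\ (i\in S),\qquad \bigcup_nF_n\subset F_y,\qquad \Bigl(y-\frac1l,y+\frac1l\Bigr)\subset I_y=I. \tag{4}$$

**Step 3.** *We look at whichever point of $D$ covers $y$.* Since $D$ is a kernel, there is $x\in D$ with $y\in U_x$. By (H2), either $x=y$, or $\lambda(x)>l$ and $|x-y|<\frac1{\lambda(x)+1}<\frac1l$. In both cases $\lambda(x)\ge l$ and $|x-y|<\frac1l$, so $x\in I$ by (4). By (H5) for $z=y\in U_x$,
$$x\notin F_y,\qquad x\in\mathrm{cl}_X(A^i)\ \text{ for all } i\in S. \tag{5}$$

**Step 4.** *We contradict the membership of $x$ in $D$.* Choose $i$ with $x\in P^i$.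

If $i\in S$, then $\lambda(x)\ge l>m_i$, so $x\notin A^i$. Thus $A^i\subset P^i\setminus\{x\}$, and (5) gives $x\in\mathrm{cl}_X(P^i\setminus\{x\})$. As $x\in P^i$, this contradicts the discreteness of $P^i$.

If $i\notin S$, then $x\in P^i\cap X_{\lambda(x)}\cap I\subset\bigcup_nF_n\subset F_y$, which contradicts (5).

Hence no kernel of $\mathcal U$ is a union of finitely many discrete subspaces. With $r=1$: no kernel of $\mathcal U$ is discrete, and $X$ is not dually discrete.

## 9. Countability properties and height $\omega$

It remains to check the properties of $X$ listed in Theorem 1. Local compactness, zero-dimensionality and the comparison with the topology of a subspace of $\mathbb R$ were shown in Section 7.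

**Step 1.** *Local and global cardinality.* A rational $x$ has the open neighborhood $\{x\}$. A point $x=x_\alpha$ with $\alpha\ge\omega$ has the neighborhood base $\{B_k(x):k\in\omega\}$ in $\tau_{\alpha+1}$, hence in $X$, because $X_{<\alpha+1}$ is open. These sets are countable, compact and open. So $X$ is first countable and locally countable. Since the $x_\alpha$ are distinct, $|X|=\mathfrak c$.

**Step 2.** *Separability.* For $x\in X\setminus\mathbb Q$ we have $\mathbb Q\in\mathcal S_x$, because every stage put $\mathbb Q$ into $\mathcal S'$. By (H5) with $z=x$, $x\in\mathrm{cl}_X\mathbb Q$. So $\mathbb Q$ is dense in $X$.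

**Step 3.** *The height is at most $\omega$.* By (H2), if $x\in X_k$ then $U_x\cap\bigcup_{j\ge k}X_j=\{x\}$, so $x$ is isolated in $\bigcup_{j\ge k}X_j$. We show by induction that $X^{(k)}\subset\bigcup_{j\ge k}X_j$. This is clear for $k=0$. If it holds for $k$, then every point of $X^{(k)}\cap X_k$ is isolated in $X^{(k)}$, so it is not in $X^{(k+1)}$, and $X^{(k+1)}\subset\bigcup_{j\ge k+1}X_j$. Therefore $X^{(\omega)}\subset\bigcap_k\bigcup_{j\ge k}X_j=\emptyset$, and $X$ is scattered of height at most $\omega$.

**Step 4.** *The height is not finite.* If it were, $X$ would be the union of finitely many discrete Cantor–Bendixson levels. But $X$ is a kernel of $\mathcal U$, and by Section 8 no kernel of $\mathcal U$ is a finite union of discrete subspaces. So the height is exactly $\omega$, and Theorem 1 is proved. $\blacksquare$
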